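
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Fuzzy sets of uniform ultrafilters on singular cardinals}


\begin{abstract}
Let $u(\kappa)$ be the space of uniform ultrafilters on $\kappa$. We prove that for every singular cardinal $\kappa$ there is a set $E\subseteq u(\kappa)$ of size $\kappa^+$ which is dense in itself and none of whose points is a limit point of a set of at most $\kappa$ other points of $u(\kappa)$. For regular $\kappa$ this was known. The points of $E$ can moreover be taken to be countably incomplete and $\kappa^+$-good.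
\end{abstract}

\section{The question and the answer}

Let $\kappa$ be an infinite cardinal with the discrete topology. We identify $\beta\kappa$ with the space of ultrafilters on $\kappa$; the sets $\{x:U\in x\}$, $U\subseteq\kappa$, form a base of clopen sets. An ultrafilter is \emph{uniform} if all its elements have cardinality $\kappa$, and $u(\kappa)\subseteq\beta\kappa$ is the subspace of uniform ultrafilters. A point $x$ of a space is a limit point of $A$ if every neighborhood of $x$ meets $A\setminus\{x\}$.

\begin{definition}
Let $X$ be a space and $\theta$ a cardinal. A point $x\in X$ is a \emph{weak $P_\theta$-point} in $X$ if $x$ is not a limit point of any $A\subseteq X\setminus\{x\}$ with $|A|<\theta$. A set $D\subseteq X$ is \emph{$\theta$-fuzzy} in $X$ if $|D|=\theta$, every element of $D$ is a weak $P_\theta$-point in $X$, and $D$ is dense in itself.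
\end{definition}

The two requirements on $D$ pull in opposite directions. Each point of $D$ must be a limit of other points of $D$, but of no fewer than $\theta$ points of $X$. A nonempty dense-in-itself set of weak $P_\theta$-points therefore has at least $\theta$ elements, and a $\theta$-fuzzy set is one that attains this bound.

Which $\theta$ are natural for ultrafilters on $\kappa$? Every point of $u(\kappa)$ is a limit point in $\beta\kappa$ of the set of the $\kappa$ principal ultrafilters, so in $\beta\kappa$ it is at best a weak $P_\kappa$-point. Inside $u(\kappa)$ the principal ultrafilters are gone, and one can ask for weak $P_{\kappa^+}$-points. The question comes from \cite{mat}. The following is known. For every infinite $\kappa$: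
\begin{enumerate}
\item[(1)] there is an $E\subseteq u(\kappa)$ which is $\kappa$-fuzzy in $\beta\kappa$;
\item[(2)] if $\kappa$ is regular, there is an $E\subseteq u(\kappa)$ which is $\kappa^+$-fuzzy in $u(\kappa)$.
\end{enumerate}
Can the regularity of $\kappa$ be dropped in (2)? The difficulty is one of room: to avoid a set of $\kappa$ ultrafilters we use $\kappa^+$ subsets of $\kappa$ with controlled intersections, so the $\kappa$ points of the underlying set must carry information about $\kappa^+$ indices. The answer is yes, in ZFC.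

\begin{theorem}\label{thm:main}
For every singular cardinal $\kappa$ there is an $E\subseteq u(\kappa)$ which is $\kappa^+$-fuzzy in $u(\kappa)$.
\end{theorem}

Together with (2) this covers all infinite $\kappa$. The proof gives more. Let $\lambda$ be an infinite cardinal. An ultrafilter $p$ on some set is \emph{$\lambda^+$-good} if for every cardinal $\nu\le\lambda$ and every monotone $f:[\nu]^{<\omega}\to p$ (that is, $s\subseteq s'$ implies $f(s)\supseteq f(s')$) there is $g:[\nu]^{<\omega}\to p$ with
\[
g(s)\subseteq f(s)\quad\text{and}\quad g(s\cup s')=g(s)\cap g(s')\qquad\text{for all }s,s'.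
\]
A map $g$ with the second property is called \emph{multiplicative}. Clearly, $\nu$ may be replaced by any index set of size at most $\lambda$. The ultrafilter $p$ is \emph{countably incomplete} if some countable subset of $p$ has an intersection outside $p$; such a $p$ is nonprincipal.

\begin{theorem}\label{thm:strong}
Let $\kappa$ be singular.
\begin{enumerate}
\item[(a)] For every $Z\subseteq\kappa$ with $|Z|=\kappa$ there is $E_Z\subseteq\{x\in u(\kappa):Z\in x\}$ which is $\kappa^+$-fuzzy in $u(\kappa)$ and all of whose elements are countably incomplete and $\kappa^+$-good. In particular, the $\kappa^+$-good weak $P_{\kappa^+}$-points are dense in $u(\kappa)$.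
\item[(b)] If $2^\kappa=\kappa^+$, there is a set which is $\kappa^+$-fuzzy in $u(\kappa)$, all of whose elements are countably incomplete and $\kappa^+$-good, and which is moreover dense in $u(\kappa)$.
\item[(c)] No element of a set that is $\kappa^+$-fuzzy in $u(\kappa)$ is a weak $P_{\kappa^{++}}$-point of $u(\kappa)$. No point of $u(\kappa)$ is a weak $P_{(2^\kappa)^+}$-point of $u(\kappa)$; so if $2^\kappa=\kappa^+$, then $u(\kappa)$ has no weak $P_{\kappa^{++}}$-points at all. No $x\in u(\kappa)$ is a weak $P_{\kappa^+}$-point of $\beta\kappa$.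
\end{enumerate}
\end{theorem}

The last clause of (c) says that in Theorem~\ref{thm:main} ``fuzzy in $u(\kappa)$'' cannot be replaced by ``fuzzy in $\beta\kappa$''. Theorem~\ref{thm:main} is contained in Theorem~\ref{thm:strong}(a) (take $Z=\kappa$). We prove the two together because goodness, besides being of interest in itself, takes care of all sets of fewer than $\kappa$ ultrafilters.

The only outside result on ultrafilters that we use is Kunen's theorem \cite{kunen}, \cite[Theorem 6.1.4]{ck}: \emph{for each infinite $\lambda$ there is a countably incomplete $\lambda^+$-good ultrafilter on $\lambda$.}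

\medskip
\noindent\textbf{Conventions.} From now on $\kappa$ is singular and $\mu=\mathrm{cf}\,\kappa$. We fix a strictly increasing sequence $(\kappa_i)_{i<\mu}$ of regular cardinals, cofinal in $\kappa$, with $\kappa_0>\mu$. ``For large $i$'' means: for all $i\ge i_0$, for some $i_0<\mu$. As $\mu$ is regular, fewer than $\mu$ statements that hold for large $i$ hold simultaneously for large $i$. If $X$ is a set of size $\kappa$, a subset of $X$ is \emph{null} if its size is less than $\kappa$, and $u(X)$ is the space of uniform ultrafilters on $X$. Families $(A_j)$ of sets are called increasing if $A_j\subseteq A_{j'}$ for $j\le j'$. The intersection of an empty family of subsets of a given space is the whole space.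

\section{The idea in the countable case}\label{sec:idea}

\textbf{Avoiding countably many ultrafilters.} Let $x\in u(\kappa)$ and let $A=\{a_n:n<\omega\}\subseteq u(\kappa)\setminus\{x\}$. We look for a $V\in x$ that belongs to no $a_n$. For each $j<\omega$ there is $U_j\in x$ that belongs to none of $a_0,\dots,a_j$. The set $\bigcap_jU_j$ would do if it were in $x$, but in general it is not. Instead we use uncountably many sets whose pairwise intersections are contained in the $U_j$.

Write each $\alpha<\omega_1$ as the union of an increasing sequence of finite sets $B_{\alpha,0}\subseteq B_{\alpha,1}\subseteq\cdots$, and for $\beta<\alpha$ let $c(\beta,\alpha)=\min\{j:\beta\in B_{\alpha,j}\}$. Suppose that there are $V_\alpha\in x$ ($\alpha<\omega_1$) with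
\begin{equation}\label{eq:toy}
V_\alpha\cap V_\beta\subseteq U_{c(\beta,\alpha)}\qquad(\beta<\alpha).
\end{equation}
Then some $V_\alpha$ belongs to no $a_n$. Otherwise there are an $n$ and an uncountable $H\subseteq\omega_1$ with $V_\alpha\in a_n$ for all $\alpha\in H$. Choose $\alpha\in H$ with $H\cap\alpha$ infinite, and then $\beta\in(H\cap\alpha)\setminus B_{\alpha,n}$. Now $c(\beta,\alpha)>n$, so $U_{c(\beta,\alpha)}\notin a_n$, although this set contains $V_\alpha\cap V_\beta\in a_n$. This is a contradiction.

\medskip
\noindent\textbf{Finding the $V_\alpha$ by guessing.} Suppose that $x$ is still under construction. So far we have decided on a filter $\mathfrak F$ that contains all $U_j$, and we have a function $h:\kappa\to[\omega_1]^{<\omega}$ that is independent of $\mathfrak F$: $|a\cap h^{-1}(s)|=\kappa$ for all $a\in\mathfrak F$ and all $s\in[\omega_1]^{<\omega}$. Regard $h(z)$ as a guess, made by the point $z$, of a finite set of indices, and put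
\[
V_\alpha=\{z:\alpha\in h(z)\text{ and }z\in U_{c(\beta,\alpha)}\text{ for all }\beta\in h(z)\cap\alpha\}.
\]
Then \eqref{eq:toy} holds by definition: if $z\in V_\alpha\cap V_\beta$, then $\beta\in h(z)\cap\alpha$. On the other hand, let $P\subseteq\omega_1$ be finite, and let $W$ be the intersection of the sets $U_{c(\beta,\alpha)}$ for $\beta<\alpha$ in $P$. For each $a\in\mathfrak F$ the set $a\cap\bigcap_{\alpha\in P}V_\alpha$ contains $a\cap W\cap h^{-1}(P)$, which has size $\kappa$ because $a\cap W\in\mathfrak F$. So all $V_\alpha$ can be added to $\mathfrak F$, and all sets in the resulting filter still have size $\kappa$. The price is that the function $h$ has been used up.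

\medskip
\noindent\textbf{What is missing.} For a set $A$ of size $\kappa$ the covering argument needs $\kappa^+$ sets $V_\alpha$, whereas a function on $\kappa$ cannot guess arbitrary finite subsets of $\kappa^+$. We cut the underlying set into blocks $X_i$ of size $\kappa_i$ ($i<\mu$) and give each $\alpha<\kappa^+$ a \emph{name} $f_\alpha(i)<\kappa_i$ in the $i$th block, in such a way that for $\beta<\alpha$ we have $f_\beta(i)<f_\alpha(i)$ for large $i$. In each block many indices share a name. Hence we need a coloring whose value at $(\beta,\alpha)$ can be recovered from $\alpha$ and the \emph{name} of $\beta$. Names remember the order of the indices, so the coloring should be defined by order comparisons; Section~\ref{sec:criterion} provides one, and Section~\ref{sec:names} shows how to recover it.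

The second point is that we need $\kappa^+$ ultrafilters $x_\sigma$ that accumulate at each other, so they must be constructed together. We index them by the points of a space $T$ without isolated points and decide, for more and more sets $a$, the set $\psi(a)=\{\sigma\in T:a\in x_\sigma\}$, which we require to be clopen. When the sets $V_\alpha$ are added, $\psi(V_\alpha)$ must be clopen too, and \eqref{eq:toy} imposes the same relation on these clopen sets. This guides the choice of $T$ (Section~\ref{sec:T}).

\section{A criterion for weak $P_{\kappa^+}$-points}\label{sec:criterion}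

Let $\Lambda=\{\alpha<\kappa^+:\mathrm{cf}\,\alpha=\mu\}$. For $\alpha\in\Lambda$ fix a strictly increasing sequence $(\gamma_{\alpha,k})_{k<\mu}$ cofinal in $\alpha$, and for $\beta<\alpha$ let
\[
c(\beta,\alpha)=\min\{k<\mu:\beta<\gamma_{\alpha,k}\}.
\]

We recall some standard facts. A club in $\kappa^+$ is a closed unbounded subset, and a stationary set is one that meets every club. The union of at most $\kappa$ nonstationary subsets of $\kappa^+$ is nonstationary. The set $\Lambda$ is stationary: the supremum of the first $\mu$ elements of a club belongs to the club and has cofinality $\mu$. The limit points below $\kappa^+$ of an unbounded subset of $\kappa^+$ form a club.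

\begin{lemma}\label{lem:large}
\begin{enumerate}
\item[(i)] If $\Lambda$ is the union of at most $\kappa$ sets, one of them is stationary.
\item[(ii)] If $H\subseteq\Lambda$ is stationary and $j<\mu$, there are $\beta<\alpha$ in $H$ with $c(\beta,\alpha)\ge j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) is contained in the facts above. For (ii), $H$ is unbounded, so its limit points form a club, and there is $\alpha\in H$ with $\sup(H\cap\alpha)=\alpha$. Choose $\beta\in H\cap\alpha$ with $\beta\ge\gamma_{\alpha,j}$; then $c(\beta,\alpha)>j$.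
\end{proof}

\begin{remark}
In (ii) it is not enough that $|H|=\kappa^+$. Let $H=\{\mu\cdot(\xi+1):\xi<\kappa^+\}$ (ordinal product), and suppose that for $\alpha=\mu\cdot(\xi+1)$ the chosen sequence is $\gamma_{\alpha,k}=\mu\cdot\xi+1+k$. Then $\gamma_{\alpha,0}$ exceeds all elements of $H\cap\alpha$, so $c(\beta,\alpha)=0$ for all $\beta<\alpha$ in $H$.
\end{remark}

\begin{definition}
Let $|X|=\kappa$. An ultrafilter $x\in u(X)$ has the \emph{ladder property} if for all $U_j\in x$ ($j<\mu$) there are $V_\alpha\in x$ ($\alpha\in\Lambda$) such that $(V_\alpha\cap V_\beta)\setminus U_{c(\beta,\alpha)}$ is null for all $\beta<\alpha$ in $\Lambda$.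
\end{definition}

The next proof runs the covering argument of Section~\ref{sec:idea} by induction on the size of the set to be avoided. For sizes below $\kappa$ goodness provides the sets $V_\alpha$; for size $\kappa$ the ladder property does.

\begin{proposition}\label{prop:criterion}
Let $|X|=\kappa$. If $x\in u(X)$ is $\kappa^+$-good and has the ladder property, then $x$ is a weak $P_{\kappa^+}$-point of $u(X)$.
\end{proposition}

\begin{proof}
We show by induction on $|A|$: \emph{if $A\subseteq u(X)\setminus\{x\}$ and $|A|\le\kappa$, some $U\in x$ belongs to no $a\in A$.} Then $\{y\in u(X):U\in y\}$ is a neighborhood of $x$ that misses $A$. For finite $A$ choose $U_a\in x\setminus a$ for each $a\in A$ and let $U=\bigcap_{a\in A}U_a$.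

Let $|A|=\theta$ be infinite. Write $A=\bigcup_{j<\mathrm{cf}\,\theta}A_j$ with $A_j$ increasing and $|A_j|<\theta$. By induction there are $U_j\in x$ such that $U_j\notin a$ for all $a\in A_j$. In both of the following cases we find sets $V_\alpha\in x$ and show that one of them belongs to no $a\in A$.

\emph{Case $\theta<\kappa$.} For $\alpha<\theta^+$ write $\alpha$ as an increasing union of sets $B_{\alpha,j}$, $j<\mathrm{cf}\,\theta$, with $|B_{\alpha,j}|<\theta$, and let $d(\beta,\alpha)=\min\{j:\beta\in B_{\alpha,j}\}$ for $\beta<\alpha$. The map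
\[
f(s)=\bigcap\{U_{d(\beta,\alpha)}:\beta<\alpha\text{ in }s\}\qquad(s\in[\theta^+]^{<\omega}),
\]
with value $X$ if $|s|\le1$, is monotone with values in $x$. As $\theta^+<\kappa$, goodness gives a multiplicative $g:[\theta^+]^{<\omega}\to x$ with $g(s)\subseteq f(s)$. Put $V_\alpha=g(\{\alpha\})\in x$. For $\beta<\alpha$ we have $V_\alpha\cap V_\beta=g(\{\alpha,\beta\})\subseteq U_{d(\beta,\alpha)}$.

Suppose every $V_\alpha$ belongs to some $a\in A$. Since $|A|=\theta$ and $\theta^+$ is regular, there is $a\in A$ such that $H=\{\alpha<\theta^+:V_\alpha\in a\}$ has size $\theta^+$. Let $a\in A_{j_0}$. Choose $\alpha\in H$ with $|H\cap\alpha|\ge\theta$ and $\beta\in(H\cap\alpha)\setminus B_{\alpha,j_0}$. Then $d(\beta,\alpha)>j_0$, and $U_{d(\beta,\alpha)}\supseteq V_\alpha\cap V_\beta$ belongs to $a\in A_{j_0}\subseteq A_{d(\beta,\alpha)}$, contrary to the choice of the $U_j$.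

\emph{Case $\theta=\kappa$.} Now $\mathrm{cf}\,\theta=\mu$. Let $V_\alpha\in x$ ($\alpha\in\Lambda$) be as in the ladder property for $(U_j)_{j<\mu}$. Suppose every $V_\alpha$ belongs to some $a\in A$. By Lemma~\ref{lem:large}(i) there is $a\in A$ such that $H=\{\alpha\in\Lambda:V_\alpha\in a\}$ is stationary. Let $a\in A_{j_0}$. By Lemma~\ref{lem:large}(ii) there are $\beta<\alpha$ in $H$ with $c=c(\beta,\alpha)\ge j_0$. Since $V_\alpha\cap V_\beta\in a$, the ultrafilter $a$ is uniform, and $(V_\alpha\cap V_\beta)\setminus U_c$ is null, we get $U_c\in a$. But $a\in A_{j_0}\subseteq A_c$, a contradiction.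
\end{proof}

Uniformity of the elements of $A$ is used only in the case $\theta=\kappa$. It cannot be dropped there, since $x$ is a limit of $\kappa$ principal ultrafilters.

\section{Names for the elements of $\kappa^+$}\label{sec:names}

\begin{lemma}\label{lem:scale}
There are $f_\alpha\in\prod_{i<\mu}\kappa_i$ ($\alpha<\kappa^+$) such that for $\beta<\alpha$: $f_\beta(i)<f_\alpha(i)$ for large $i$.
\end{lemma}

\begin{proof}
We define $f_\alpha$ by recursion on $\alpha$. Let $f_\beta$ ($\beta<\alpha$) be given. Fix an injection $o:\alpha\to\kappa$ and let $D_i=o^{-1}[\sup_{i'<i}\kappa_{i'}]$. Since $|i|<\mu<\kappa_i$ and $\kappa_i$ is regular, $\sup_{i'<i}\kappa_{i'}<\kappa_i$, so $|D_i|<\kappa_i$. Hence $f_\alpha(i)=\sup\{f_\beta(i)+1:\beta\in D_i\}<\kappa_i$. The sets $D_i$ increase and have union $\alpha$, so each $\beta<\alpha$ lies in $D_i$ for large $i$, and then $f_\beta(i)<f_\alpha(i)$.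
\end{proof}

We think of $f_\alpha(i)$ as the name of $\alpha$ in block $i$. The color $c(\beta,\alpha)$ depends only on the position of $\beta$ relative to the ordinals $\gamma_{\alpha,k}$, and so, for large $i$, it can be read off from names. For $\alpha\in\Lambda$, $i<\mu$ and $\zeta<\kappa_i$ let
\[
k_{\alpha,i}(\zeta)=\min\{k<\mu:\zeta<f_{\gamma_{\alpha,k}}(i)\},
\]
undefined if there is no such $k$.

\begin{lemma}\label{lem:decode}
Let $\beta<\alpha$ be in $\Lambda$. For large $i$: $f_\beta(i)<f_\alpha(i)$, and $k_{\alpha,i}(f_\beta(i))$ is defined and equals $c(\beta,\alpha)$.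
\end{lemma}

\begin{proof}
The first statement is Lemma~\ref{lem:scale}. Let $k=c(\beta,\alpha)$. As $\beta<\gamma_{\alpha,k}$, we have $f_\beta(i)<f_{\gamma_{\alpha,k}}(i)$ for large $i$. For each $k'<k$ we have $\gamma_{\alpha,k'}\le\beta$, so $f_{\gamma_{\alpha,k'}}(i)\le f_\beta(i)$ for large $i$. These are fewer than $\mu$ statements, so they hold simultaneously for large $i$.
\end{proof}

This lemma is the reason for using sequences of length exactly $\mu=\mathrm{cf}\,\kappa$: a set of size $\kappa$ is split into $\mu$ smaller pieces, which requires $\mu$ colors, and decoding a color requires fewer than $\mu$ comparisons.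

\section{The underlying set and its rows}\label{sec:rows}

Let $M_i=[\kappa_i]^{<\omega}$ and
\[
X_i=\{i\}\times\{(D,h):D\in[\kappa_i]^{<\omega},\ h:\mathcal P(D)\to M_i\},\qquad X=\bigcup_{i<\mu}X_i .
\]
Then $|X_i|=\kappa_i$ and $|X|=\kappa$, and $\bigcup_{i<i_0}X_i$ is null for each $i_0<\mu$. We shall construct ultrafilters on $X$ rather than on $\kappa$. For $z\in X_i$ put $i(z)=i$. Each $r\subseteq\kappa$ is called a \emph{row} and defines a guessing function
\[
h_r(i,D,h)=h(r\cap D)\in M_i .
\]
There are $2^\kappa$ rows.

For $I\subseteq\mathcal P(\kappa)$ a \emph{rectangle over $I$} is a set of the form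
\[
R=\{z\in X:i(z)\ge i_0\text{ and }h_r(z)=s_{r,i(z)}\text{ for all }r\in F\},
\]
where $F\subseteq I$ is finite (the \emph{support}, fixed together with $R$), $i_0<\mu$, and $s_{r,i}\in M_i$ for $r\in F$, $i_0\le i<\mu$. Let $\mathcal R(I)$ be the family of all rectangles over $I$. With $F=\emptyset$ and $i_0=0$ we see that $X\in\mathcal R(I)$.

\begin{lemma}\label{lem:rect}
\begin{enumerate}
\item[(i)] Every rectangle has size $\kappa$.
\item[(ii)] If $R,R'\in\mathcal R(I)$ have disjoint supports, then $R\cap R'\in\mathcal R(I)$.
\end{enumerate}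
\end{lemma}

\begin{proof}
(i) Let $R$ be as above. Choose a finite $D_0\subseteq\kappa$ such that the sets $r\cap D_0$, $r\in F$, are distinct. Let $i\ge i_0$ with $D_0\subseteq\kappa_i$; this holds for large $i$. For each of the $\kappa_i$ finite sets $D$ with $D_0\subseteq D\subseteq\kappa_i$ the sets $r\cap D$ are distinct, so there is $h:\mathcal P(D)\to M_i$ with $h(r\cap D)=s_{r,i}$ for all $r\in F$. So $|R\cap X_i|=\kappa_i$ for large $i$.

(ii) The support of $R\cap R'$ is the union of the two supports, and $i_0$ is the larger of the two bounds.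
\end{proof}

\section{The index space}\label{sec:T}

The ultrafilters will be indexed by $T=(\kappa^+)^{<\omega}$, a set of size $\kappa^+$. We write $|\sigma|$ for the length of $\sigma\in T$. We distinguish two cases, for reasons that appear when we decide arbitrary sets (Lemmas~\ref{lem:D2} and~\ref{lem:D1}).
\begin{itemize}
\item \emph{Case 1}: $2^\kappa=\kappa^+$. Let $\mathcal F=\{S\subseteq\kappa^+:|\kappa^+\setminus S|\le\kappa\}$.
\item \emph{Case 2}: $2^\kappa>\kappa^+$. Let $\mathcal F=p$ be a countably incomplete $\kappa^{++}$-good ultrafilter on $\kappa^+$, which exists by Kunen's theorem.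
\end{itemize}
In both cases $\mathcal F$ is a proper filter that contains the complements of singletons (in Case 2 because $p$ is nonprincipal).

A set $O\subseteq T$ is \emph{open} if $\{\xi:\sigma^\frown\xi\in O\}\in\mathcal F$ for all $\sigma\in O$. Since $\mathcal F$ is a filter, this is a topology. For $F:T\to\mathcal F$ and $\sigma\in T$ let
\[
N_F(\sigma)=\{\tau\supseteq\sigma:\tau(n)\in F(\tau{\restriction}n)\text{ for }|\sigma|\le n<|\tau|\}.
\]
Note that $N_F(\sigma)\cap N_G(\sigma)=N_{F\cap G}(\sigma)$, where $F\cap G$ is computed pointwise. Let $\mathrm{Clop}(T)$ be the algebra of clopen subsets of $T$.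

\begin{lemma}\label{lem:T1}
The sets $N_F(\sigma)$ are clopen and form a base at $\sigma$. Distinct points are separated by clopen sets. No point is isolated.
\end{lemma}

\begin{proof}
\emph{Open.} If $\tau\in N_F(\sigma)$, then $\tau^\frown\xi\in N_F(\sigma)$ for all $\xi\in F(\tau)$.

\emph{Closed.} Let $\tau\notin N_F(\sigma)$. If $\tau\subsetneq\sigma$, then $|\tau^\frown\xi|\le|\sigma|$, so $\tau^\frown\xi\in N_F(\sigma)$ only if $\tau^\frown\xi=\sigma$. Hence $\tau^\frown\xi\notin N_F(\sigma)$ for all $\xi\ne\sigma(|\tau|)$, and these $\xi$ form a set in $\mathcal F$. If $\tau$ is incompatible with $\sigma$, no extension of $\tau$ extends $\sigma$. If $\tau\supseteq\sigma$, then $\tau(n)\notin F(\tau{\restriction}n)$ for some $n$ with $|\sigma|\le n<|\tau|$, and the same $n$ excludes all extensions of $\tau$.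

\emph{Base.} Let $O\ni\sigma$ be open. Put $F(\tau)=\{\xi:\tau^\frown\xi\in O\}$ for $\tau\in O$ and $F(\tau)=\kappa^+$ otherwise. By induction on $|\tau|$ every $\tau\in N_F(\sigma)$ is in $O$.

\emph{Separation.} Let $\sigma\ne\tau$. One of the two, say $\sigma$, does not extend the other. The clopen set $\{\rho:\rho\supseteq\tau\}$ (which is $N_F(\tau)$ for the constant $F=\kappa^+$) contains $\tau$ but not $\sigma$; its complement contains $\sigma$ but not $\tau$.

\emph{No isolated points.} An open set containing $\sigma$ contains some $\sigma^\frown\xi$, since $\emptyset\notin\mathcal F$.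
\end{proof}

\begin{lemma}\label{lem:T3}
\begin{enumerate}
\item[(i)] In Case 1 the intersection of at most $\kappa$ open sets is open.
\item[(ii)] In Case 2 the closure of every open set is open.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) In Case 1, $\mathcal F$ is closed under intersections of at most $\kappa$ sets.

(ii) Let $O$ be open, $\sigma\in\overline O$, and $Y=\{\xi:\sigma^\frown\xi\in\overline O\}$. We need $Y\in p$. If $\sigma\in O$, then $Y\supseteq\{\xi:\sigma^\frown\xi\in O\}\in p$. Let $\sigma\notin O$ and suppose $Y\notin p$, so that $\kappa^+\setminus Y\in p$. For $\xi\notin Y$ choose $F_\xi$ with $N_{F_\xi}(\sigma^\frown\xi)\cap O=\emptyset$. Then $\{\sigma\}\cup\bigcup_{\xi\notin Y}N_{F_\xi}(\sigma^\frown\xi)$ is an open neighborhood of $\sigma$ that misses $O$, contradicting $\sigma\in\overline O$.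
\end{proof}

The next lemma transfers multiplicative refinements from $\mathcal F$ to clopen sets. It will provide the values $\psi(V_\alpha)$, which have to satisfy the inclusions that correspond to those required of the $V_\alpha$.

\begin{lemma}\label{lem:T2}
Let $\sigma\in T$, let $J$ be a set with $|J|\le\kappa^+$, and let $S_s\ni\sigma$ ($s\in[J]^{<\omega}$) be clopen sets among which there are at most $\kappa$ different ones. There are clopen $C_\alpha\ni\sigma$ ($\alpha\in J$) such that
\[
\bigcap_{\alpha\in P}C_\alpha\subseteq S_P\qquad\text{for every nonempty finite }P\subseteq J.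
\]
In Case 1 all $C_\alpha$ can be taken equal.
\end{lemma}

\begin{proof}
\emph{Case 1.} By Lemma~\ref{lem:T3}(i), $\bigcap_sS_s$ is open. Let all $C_\alpha$ be equal to one clopen neighborhood of $\sigma$ contained in it.

\emph{Case 2.} Choose $F_s:T\to p$ with $N_{F_s}(\sigma)\subseteq S_s$. Replacing $F_s(\tau)$ by $\bigcap_{s'\subseteq s}F_{s'}(\tau)$, we may assume that $s\mapsto F_s(\tau)$ is monotone for each $\tau$. As $p$ is $\kappa^{++}$-good, there is for each $\tau$ a multiplicative $g_\tau:[J]^{<\omega}\to p$ with $g_\tau(s)\subseteq F_s(\tau)$. Let $G_\alpha(\tau)=g_\tau(\{\alpha\})$ and $C_\alpha=N_{G_\alpha}(\sigma)$. For nonempty finite $P$ we have $\bigcap_{\alpha\in P}G_\alpha(\tau)=g_\tau(P)\subseteq F_P(\tau)$, so $\bigcap_{\alpha\in P}C_\alpha\subseteq N_{F_P}(\sigma)\subseteq S_P$.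
\end{proof}

\section{Approximations}\label{sec:approx}

An approximation records which sets $a$ have been decided so far, for which $\sigma$ they are to be in $x_\sigma$, and which rows are still unused. The condition $(\dagger)$ expresses that the unused rows are independent of all decisions.

\begin{definition}
An \emph{approximation} is a triple $(\mathfrak A,\psi,I)$ such that $\mathfrak A$ is a subalgebra of $\mathcal P(X)$ containing all null sets, $\psi:\mathfrak A\to\mathrm{Clop}(T)$ is a (unital) Boolean homomorphism, $I\subseteq\mathcal P(\kappa)$, and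
\[
(\dagger)\qquad \text{if }a\in\mathfrak A,\ \psi(a)\ne\emptyset\text{ and }R\in\mathcal R(I),\text{ then }|a\cap R|=\kappa .
\]
We say that $(\mathfrak A',\psi',I')$ \emph{extends} $(\mathfrak A,\psi,I)$ if $\mathfrak A\subseteq\mathfrak A'$, $\psi\subseteq\psi'$ and $I'\subseteq I$.
\end{definition}

With $R=X$ we see that $\psi(N)=\emptyset$ for every null $N$.

\emph{Initial approximation.} Let $\mathfrak A_0=\{N,X\setminus N:N\text{ null}\}$, $\psi_0(N)=\emptyset$, $\psi_0(X\setminus N)=T$, and $I_0=\mathcal P(\kappa)$. Here $(\dagger)$ holds because rectangles have size $\kappa$.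

\emph{Chains.} If $(\mathfrak A_\eta,\psi_\eta,I_\eta)$ is an increasing chain of approximations (later ones extend earlier ones), then $(\bigcup\mathfrak A_\eta,\bigcup\psi_\eta,\bigcap I_\eta)$ is an approximation: for $a\in\mathfrak A_\eta$ and $R\in\mathcal R(\bigcap_{\eta'}I_{\eta'})$ we have $R\in\mathcal R(I_\eta)$, and $(\dagger)$ at $\eta$ applies.

\medskip
The next lemma says when new sets $b_y$ can be given prescribed values $C_y$: it suffices that every Boolean combination that is to have a nonempty value is large on all remaining rectangles.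

\begin{lemma}[Extension lemma]\label{lem:ext}
Let $(\mathfrak A,\psi,I)$ be an approximation, $I'\subseteq I$, and let $b_y\subseteq X$ and $C_y\in\mathrm{Clop}(T)$ be given for $y\in Y$. Suppose that for all $a\in\mathfrak A$, all finite disjoint $P,Q\subseteq Y$ and all $R\in\mathcal R(I')$:
\[
\text{if }\ \psi(a)\cap\bigcap_{y\in P}C_y\setminus\bigcup_{y\in Q}C_y\ne\emptyset,\ \text{ then }\ \Bigl|a\cap R\cap\bigcap_{y\in P}b_y\setminus\bigcup_{y\in Q}b_y\Bigr|=\kappa .
\]
Then there is an extension $(\mathfrak A',\psi',I')$ where $\mathfrak A'$ is generated by $\mathfrak A\cup\{b_y:y\in Y\}$ and $\psi'(b_y)=C_y$ for all $y$. (So the range of $\psi'$ is generated by the range of $\psi$ and the $C_y$.)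
\end{lemma}

\begin{proof}
For finite $Y_0\subseteq Y$ and $P\subseteq Y_0$ put $b^P_{Y_0}=\bigcap_{y\in P}b_y\setminus\bigcup_{y\in Y_0\setminus P}b_y$, and define $C^P_{Y_0}$ likewise from the $C_y$. For fixed $Y_0$ the sets $b^P_{Y_0}$ partition $X$ and the sets $C^P_{Y_0}$ partition $T$. The algebra $\mathfrak A_{Y_0}$ generated by $\mathfrak A\cup\{b_y:y\in Y_0\}$ consists of the sets $\bigcup_{P\subseteq Y_0}(a_P\cap b^P_{Y_0})$ with $a_P\in\mathfrak A$. Put
\[
\psi_{Y_0}\Bigl(\bigcup_{P}(a_P\cap b^P_{Y_0})\Bigr)=\bigcup_{P}(\psi(a_P)\cap C^P_{Y_0}).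
\]

\emph{Well defined.} If $\bigcup_P(a_P\cap b^P_{Y_0})=\bigcup_P(a'_P\cap b^P_{Y_0})$, then $(a_P\triangle a'_P)\cap b^P_{Y_0}=\emptyset$ for each $P$. By the hypothesis with $R=X$, $\psi(a_P\triangle a'_P)\cap C^P_{Y_0}=\emptyset$. So $\psi(a_P)\cap C^P_{Y_0}=\psi(a'_P)\cap C^P_{Y_0}$.

\emph{Homomorphism.} On both sides the Boolean operations are computed coordinatewise in $(a_P)_{P\subseteq Y_0}$.

\emph{Coherence.} Let $Y_0\subseteq Y_1$ be finite. Then $b^P_{Y_0}=\bigcup\{b^{P'}_{Y_1}:P'\subseteq Y_1,\ P'\cap Y_0=P\}$, and likewise for $C$. So $\bigcup_P(a_P\cap b^P_{Y_0})=\bigcup_{P'\subseteq Y_1}(a_{P'\cap Y_0}\cap b^{P'}_{Y_1})$, and $\psi_{Y_1}$ maps this set to $\bigcup_{P'}(\psi(a_{P'\cap Y_0})\cap C^{P'}_{Y_1})=\bigcup_P(\psi(a_P)\cap C^P_{Y_0})$. Hence $\psi_{Y_0}\subseteq\psi_{Y_1}$, and $\psi'=\bigcup_{Y_0}\psi_{Y_0}$ is a homomorphism on $\mathfrak A'=\bigcup_{Y_0}\mathfrak A_{Y_0}$. It extends $\psi=\psi_\emptyset$, and $Y_0=\{y\}$ gives $\psi'(b_y)=C_y$.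

\emph{$(\dagger)$.} If $\psi'\bigl(\bigcup_P(a_P\cap b^P_{Y_0})\bigr)\ne\emptyset$, then $\psi(a_P)\cap C^P_{Y_0}\ne\emptyset$ for some $P$, so $|a_P\cap b^P_{Y_0}\cap R|=\kappa$ for all $R\in\mathcal R(I')$.
\end{proof}

Most of our extensions use up a single row $r$, as in Section~\ref{sec:idea}. Their common form is as follows.

\begin{lemma}[One-row lemma]\label{lem:row}
Let $(\mathfrak A,\psi,I)$ be an approximation, $r\in I$, and let $V_y\subseteq X$ and $C_y\in\mathrm{Clop}(T)$ be given for $y\in Y$. Suppose that for all finite disjoint $P,Q\subseteq Y$ with $\bigcap_{y\in P}C_y\setminus\bigcup_{y\in Q}C_y\ne\emptyset$ there are $W\in\mathfrak A$, $i_0<\mu$ and $s_i\in M_i$ ($i_0\le i<\mu$) such that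
\begin{enumerate}
\item[(i)] $\bigcap_{y\in P}C_y\subseteq\psi(W)$ (for $P=\emptyset$ this means $\psi(W)=T$), and
\item[(ii)] if $z\in W$, $i(z)\ge i_0$ and $h_r(z)=s_{i(z)}$, then $z\in\bigcap_{y\in P}V_y\setminus\bigcup_{y\in Q}V_y$.
\end{enumerate}
Then there is an extension $(\mathfrak A',\psi',I\setminus\{r\})$ where $\mathfrak A'$ is generated by $\mathfrak A\cup\{V_y:y\in Y\}$ and $\psi'(V_y)=C_y$ for all $y$.
\end{lemma}

\begin{proof}
We verify the hypothesis of Lemma~\ref{lem:ext} for $b_y=V_y$ and $I'=I\setminus\{r\}$. Let $\psi(a)\cap\bigcap_PC_y\setminus\bigcup_QC_y\ne\emptyset$, take $W,i_0,s_i$ as in the assumption, and let $R\in\mathcal R(I')$. By (i), $\psi(a\cap W)=\psi(a)\cap\psi(W)\supseteq\psi(a)\cap\bigcap_PC_y\ne\emptyset$. The set $R_1=\{z:i(z)\ge i_0,\ h_r(z)=s_{i(z)}\}$ is a rectangle with support $\{r\}$, so $R_1\cap R\in\mathcal R(I)$ and $|a\cap W\cap R_1\cap R|=\kappa$ by $(\dagger)$. By (ii), $W\cap R_1\subseteq\bigcap_PV_y\setminus\bigcup_QV_y$.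
\end{proof}

\section{The extension steps}\label{sec:steps}

Throughout this section $(\mathfrak A,\psi,I)$ is an approximation.

\subsection*{Steps that use one row}

\begin{lemma}[Separation]\label{lem:S}
If $r\in I$ and $C\in\mathrm{Clop}(T)$, there are an extension with $I'=I\setminus\{r\}$ and a set $b$ with $\psi'(b)=C$, where $\mathfrak A'$ is generated by $\mathfrak A\cup\{b\}$.
\end{lemma}

\begin{proof}
Let $b=\{z:h_r(z)=\emptyset\}$ and apply Lemma~\ref{lem:row} to this single set, with $W=X$ and $i_0=0$. If $Q=\emptyset$, take $s_i=\emptyset$ for all $i$; if $Q\ne\emptyset$ (so $P=\emptyset$), take $s_i=\{0\}$ for all $i$.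
\end{proof}

\begin{lemma}[Countable incompleteness]\label{lem:Inc}
If $r\in I$, there is an extension with $I'=I\setminus\{r\}$, $\psi'[\mathfrak A']=\psi[\mathfrak A]$, and sets $O_n\in\mathfrak A'$ ($n<\omega$) with $\psi'(O_n)=T$ and $\bigcap_nO_n=\emptyset$.
\end{lemma}

\begin{proof}
Let $O_n=\{z:|h_r(z)|\ge n\}$ and $C_n=T$. Since every $h_r(z)$ is finite, $\bigcap_nO_n=\emptyset$. In Lemma~\ref{lem:row} only $Q=\emptyset$ has to be considered. Take $W=X$ and let $s_i$ be the set of the first $m$ ordinals, where $m=\max P$ (or $m=0$ if $P=\emptyset$).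
\end{proof}

\begin{lemma}[Goodness]\label{lem:G}
Let $r\in I$, $\sigma\in T$, and let $F_s\in\mathfrak A$ ($s\in[\kappa]^{<\omega}$) be monotone, that is, $s\subseteq s'$ implies $F_s\supseteq F_{s'}$, with $\sigma\in\psi(F_s)$ for all $s$. There is an extension with $I'=I\setminus\{r\}$ and with sets $V_\alpha\in\mathfrak A'$ ($\alpha<\kappa$) such that $\sigma\in\psi'(V_\alpha)$ and $\bigcap_{\alpha\in P}V_\alpha\subseteq F_P$ for every nonempty finite $P\subseteq\kappa$. In Case 1, $\psi'[\mathfrak A']$ can be taken to be generated by $\psi[\mathfrak A]$ and one more set.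
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:T2} with $J=\kappa$ and $S_s=\psi(F_s)$ there are clopen $C_\alpha\ni\sigma$ (all equal in Case 1) with $\bigcap_{\alpha\in P}C_\alpha\subseteq\psi(F_P)$ for nonempty finite $P$. Put
\[
V_\alpha=\{z:\alpha\in h_r(z),\ z\in F_{h_r(z)}\}.
\]
If $z\in\bigcap_{\alpha\in P}V_\alpha$ with $P\neq\emptyset$, then $P\subseteq h_r(z)$, so $z\in F_{h_r(z)}\subseteq F_P$. We apply Lemma~\ref{lem:row}. Given $P,Q$, let $W=F_P$ if $P\ne\emptyset$ and $W=X$ if $P=\emptyset$; choose $i_0$ with $P\subseteq\kappa_{i_0}$, and let $s_i=P$ for $i\ge i_0$. If $z\in W$ and $h_r(z)=P$, then $z\in V_\alpha$ for $\alpha\in P$, and $z\notin V_\alpha$ for $\alpha\in Q$ because $\alpha\notin P$.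
\end{proof}

In the next step names replace indices.

\begin{lemma}[Ladder step]\label{lem:V}
Let $r\in I$, $\sigma\in T$, and $U_j\in\mathfrak A$ ($j<\mu$) with $\sigma\in\psi(U_j)$ for all $j$. There is an extension with $I'=I\setminus\{r\}$ and with sets $V_\alpha\in\mathfrak A'$ ($\alpha\in\Lambda$) such that $\sigma\in\psi'(V_\alpha)$, and $(V_\alpha\cap V_\beta)\setminus U_{c(\beta,\alpha)}$ is null for all $\beta<\alpha$ in $\Lambda$. In Case 1, $\psi'[\mathfrak A']$ can be taken to be generated by $\psi[\mathfrak A]$ and one more set.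
\end{lemma}

\begin{proof}
For finite $s\subseteq\Lambda$ let
\[
W_s=\bigcap\{U_{c(\beta,\alpha)}:\beta<\alpha\text{ in }s\}\in\mathfrak A,
\]
so $W_s=X$ if $|s|\le1$. Each $W_s$ is determined by a finite set of colors, so there are at most $\mu$ different sets $W_s$. Hence Lemma~\ref{lem:T2} with $J=\Lambda$ and $S_s=\psi(W_s)$ gives clopen $C_\alpha\ni\sigma$ ($\alpha\in\Lambda$), all equal in Case 1, with $\bigcap_{\alpha\in P}C_\alpha\subseteq\psi(W_P)$ for nonempty finite $P$. For $P=\emptyset$ this inclusion is trivial.

Let $V_\alpha$ be the set of all $z\in X$ such that, with $i=i(z)$,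
\[
f_\alpha(i)\in h_r(z),\ \text{ and }\ z\in U_{k_{\alpha,i}(\zeta)}\text{ for all }\zeta\in h_r(z)\text{ with }\zeta<f_\alpha(i)\text{ and }k_{\alpha,i}(\zeta)\text{ defined.}
\]

\emph{Intersections.} Let $\beta<\alpha$ be in $\Lambda$ and choose $i_0$ such that the statement of Lemma~\ref{lem:decode} holds for $i\ge i_0$. If $z\in V_\alpha\cap V_\beta$ and $i=i(z)\ge i_0$, then $\zeta=f_\beta(i)\in h_r(z)$, $\zeta<f_\alpha(i)$ and $k_{\alpha,i}(\zeta)=c(\beta,\alpha)$, so $z\in U_{c(\beta,\alpha)}$. As $\bigcup_{i<i_0}X_i$ is null, so is $(V_\alpha\cap V_\beta)\setminus U_{c(\beta,\alpha)}$.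

\emph{Extension.} We apply Lemma~\ref{lem:row}. Given finite disjoint $P,Q\subseteq\Lambda$, let $W=W_P$, choose $i_0$ such that for $i\ge i_0$ the statement of Lemma~\ref{lem:decode} holds for all pairs $\beta<\alpha$ in $P\cup Q$, and let $s_i=\{f_\alpha(i):\alpha\in P\}\in M_i$. Condition (i) has been shown. For (ii), let $z\in W$, $i=i(z)\ge i_0$ and $h_r(z)=s_i$. The map $\alpha\mapsto f_\alpha(i)$ is strictly increasing on $P\cup Q$. If $\alpha\in P$, then $f_\alpha(i)\in h_r(z)$, and each $\zeta\in h_r(z)$ below $f_\alpha(i)$ is $f_\beta(i)$ for some $\beta\in P\cap\alpha$; hence $k_{\alpha,i}(\zeta)=c(\beta,\alpha)$ and $z\in W_P\subseteq U_{c(\beta,\alpha)}$. So $z\in V_\alpha$. If $\alpha\in Q$, then $f_\alpha(i)\notin s_i=h_r(z)$, so $z\notin V_\alpha$.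
\end{proof}

\subsection*{Deciding a set}

It remains to make the $x_\sigma$ ultrafilters, so arbitrary sets $U\subseteq X$ must be decided. Write $U^1=U$ and $U^0=X\setminus U$. If there are $a\in\mathfrak A$ with $\sigma\in\psi(a)$ and a rectangle $R$ such that $(a\cap R)\setminus U^e$ is null, then putting $U^{1-e}$ into $x_\sigma$ would violate $(\dagger)$ for the set $a\cap U^{1-e}$ as long as the rows of $R$ remain available. Different rectangles may force different decisions. The remedy is to choose one rectangle and give up its rows; by Lemma~\ref{lem:rect}(ii) it is then compatible with all remaining rectangles. In Case 2 we can do this for all $\sigma$ at once, because closures of open sets are clopen. This costs up to $\kappa^+$ rows, which is affordable since $2^\kappa>\kappa^+$.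

\begin{lemma}[Deciding, Case 2]\label{lem:D2}
Assume Case 2 and let $U\subseteq X$. There is an extension with $U\in\mathfrak A'$ and $|I\setminus I'|\le\kappa^+$.
\end{lemma}

\begin{proof}
For $R\in\mathcal R(I)$ and $e\in\{0,1\}$ let
\[
O^e_R=\bigcup\{\psi(a):a\in\mathfrak A,\ (a\cap R)\setminus U^e\text{ is null}\},\qquad O=\bigcup_{R,e}O^e_R .
\]
Let $\mathcal C$ be a maximal disjoint family of nonempty clopen sets each of which is contained in some $O^e_R$. For $C\in\mathcal C$ fix $e_C,R_C$ with $C\subseteq O^{e_C}_{R_C}$. The set $\bigcup\mathcal C$ is dense in $O$: a nonempty open subset of $O$ disjoint from it would meet some $O^e_R$ and hence contain a nonempty clopen subset of $O^e_R$, contradicting maximality. As $\mathcal C$ is a disjoint family of nonempty sets, $|\mathcal C|\le|T|=\kappa^+$. Let $I'$ be $I$ minus the supports of all $R_C$, and let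
\[
S=\overline{\bigcup\{C\in\mathcal C:e_C=1\}}\cup(T\setminus\overline O),
\]
which is clopen by Lemma~\ref{lem:T3}(ii). We apply Lemma~\ref{lem:ext} to the single set $b=U$ with value $S$. Let $a\in\mathfrak A$ and $R'\in\mathcal R(I')$. (The requirement for $P=Q=\emptyset$ is $(\dagger)$.)

\emph{Let $\psi(a)\cap S\ne\emptyset$; we show $|a\cap R'\cap U|=\kappa$.} Suppose first that $\psi(a)\not\subseteq\overline O$. If $a\cap R'\cap U=(a\cap R')\setminus U^0$ were null, then $\psi(a)\subseteq O^0_{R'}\subseteq O$, a contradiction. Now suppose $\psi(a)\subseteq\overline O$. Then $\psi(a)$ meets $\overline{\bigcup\{C\in\mathcal C:e_C=1\}}$ and, being open, meets some $C\in\mathcal C$ with $e_C=1$. Let $\sigma\in\psi(a)\cap C\subseteq O^1_{R_C}$, and choose $a_1\in\mathfrak A$ with $\sigma\in\psi(a_1)$ and $(a_1\cap R_C)\setminus U$ null. Then $\psi(a\cap a_1)\ne\emptyset$, and $R_C\cap R'\in\mathcal R(I)$ since the supports are disjoint. So $|a\cap a_1\cap R_C\cap R'|=\kappa$ by $(\dagger)$. All but a null part of this set lies in $U$, hence $|a\cap R'\cap U|=\kappa$.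

\emph{Let $\psi(a)\setminus S\ne\emptyset$; we show $|(a\cap R')\setminus U|=\kappa$.} The set $\psi(a)\setminus S$ is nonempty, open and contained in $\overline O$, so it meets $O$ and, as $\bigcup\mathcal C$ is dense in $O$, it meets some $C\in\mathcal C$. Here $e_C=0$, because $S$ contains every $C$ with $e_C=1$. Let $\sigma\in\psi(a)\cap C\subseteq O^0_{R_C}$ and choose $a_1\in\mathfrak A$ with $\sigma\in\psi(a_1)$ and $a_1\cap R_C\cap U$ null. As before, $|a\cap a_1\cap R_C\cap R'|=\kappa$, and all but a null part of this set lies outside $U$.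
\end{proof}

If $2^\kappa=\kappa^+$, giving up $\kappa^+$ rows at once might leave none. In Case 1 we decide $U$ at one point $\sigma$ at a time and give up finitely many rows. Since intersections of $\kappa$ open sets are open, as long as the range of $\psi$ is small there is a neighborhood of $\sigma$ on which all earlier decisions are constant.

\begin{lemma}[Deciding, Case 1]\label{lem:D1}
Assume Case 1, $|\psi[\mathfrak A]|\le\kappa$, $I$ infinite, $\sigma\in T$ and $U\subseteq X$. There is an extension with $I\setminus I'$ finite, $\mathfrak A'$ generated by $\mathfrak A$ and one more set, and some $d\in\mathfrak A'$ with $\sigma\in\psi'(d)$ such that $d\subseteq U$ or $d\cap U=\emptyset$.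
\end{lemma}

\begin{proof}
Let $\mathfrak A_\sigma=\{a\in\mathfrak A:\sigma\in\psi(a)\}$. Since $|\psi[\mathfrak A]|\le\kappa$, Lemma~\ref{lem:T3}(i) gives a clopen $C\ni\sigma$ with $C\subseteq\psi(a)$ for all $a\in\mathfrak A_\sigma$. If $a\in\mathfrak A$ and $\psi(a)\cap C\ne\emptyset$, then $a\in\mathfrak A_\sigma$; otherwise $X\setminus a\in\mathfrak A_\sigma$ and $C\cap\psi(a)=\emptyset$. In both cases below we apply Lemma~\ref{lem:ext} to a single set $b$ with value $C$; the requirement for $P=Q=\emptyset$ is $(\dagger)$.

\emph{(A) Suppose there are $a_0\in\mathfrak A_\sigma$ and $R\in\mathcal R(I)$ with $a_0\cap R\cap U$ null.} Choose $r\in I$ outside the support of $R$, let $I'$ be $I$ minus $\{r\}$ and the support of $R$, and let $b=R\cap\{z:h_r(z)=\emptyset\}$. Let $R'\in\mathcal R(I')$ and $\psi(a)\ne\emptyset$. Then $b\cap R'\in\mathcal R(I)$, so $|a\cap b\cap R'|=\kappa$ by $(\dagger)$. Likewise $(a\cap R')\setminus b$ contains $a\cap R'\cap\{z:h_r(z)=\{0\}\}$, which has size $\kappa$. So Lemma~\ref{lem:ext} gives an extension with $\psi'(b)=C$. Let $d=(a_0\cap b)\setminus U$.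 It differs from $a_0\cap b$ by a null set, so $d\in\mathfrak A'$ and $\psi'(d)=\psi(a_0)\cap C\ni\sigma$. Moreover $d\cap U=\emptyset$.

\emph{(B) Otherwise $|a\cap R\cap U|=\kappa$ for all $a\in\mathfrak A_\sigma$ and $R\in\mathcal R(I)$.} Take $r\in I$, $I'=I\setminus\{r\}$ and $b=U\cap\{z:h_r(z)=\emptyset\}$. Let $R'\in\mathcal R(I')$. If $\psi(a)\cap C\ne\emptyset$, then $a\in\mathfrak A_\sigma$, and $|a\cap b\cap R'|=\kappa$ by the assumption of (B) for the rectangle $R'\cap\{z:h_r(z)=\emptyset\}$. If $\psi(a)\setminus C\ne\emptyset$, then $|(a\cap R')\setminus b|=\kappa$ as in (A). So Lemma~\ref{lem:ext} gives an extension with $\psi'(b)=C\ni\sigma$; let $d=b\subseteq U$.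
\end{proof}

\section{The construction}\label{sec:construction}

Consider the following tasks, where $\sigma,\tau\in T$:
\begin{itemize}
\item $(\mathrm D,\sigma,U)$ with $U\subseteq X$;
\item $(\mathrm S,\sigma,\tau)$ with $\sigma\ne\tau$;
\item $(\mathrm G,\sigma,(F_s)_{s\in[\kappa]^{<\omega}})$ with $F_s\subseteq X$ monotone;
\item $(\mathrm V,\sigma,(U_j)_{j<\mu})$ with $U_j\subseteq X$.
\end{itemize}
As $(2^\kappa)^\kappa=2^\kappa\ge\kappa^+=|T|$, there are $2^\kappa$ tasks. List them in order type $2^\kappa$ so that each occurs unboundedly often. We build an increasing chain of approximations $(\mathfrak A_\eta,\psi_\eta,I_\eta)$, $\eta<2^\kappa$. The first one is obtained from the initial approximation by Lemma~\ref{lem:Inc}. At limits we take unions and intersections as in Section~\ref{sec:approx}. At stage $\eta$ the $(\eta+1)$st approximation is obtained as follows, where a row $r$ that is needed is taken from $I_\eta$: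
\begin{itemize}
\item for $(\mathrm D,\sigma,U)$ apply Lemma~\ref{lem:D2} in Case 2 and Lemma~\ref{lem:D1} in Case 1;
\item for $(\mathrm S,\sigma,\tau)$ apply Lemma~\ref{lem:S} with a clopen $C$ such that $\sigma\in C$ and $\tau\notin C$;
\item for $(\mathrm G,\sigma,(F_s))$ apply Lemma~\ref{lem:G} if all $F_s$ are in $\mathfrak A_\eta$ and $\sigma\in\bigcap_s\psi_\eta(F_s)$; otherwise do nothing;
\item for $(\mathrm V,\sigma,(U_j))$ apply Lemma~\ref{lem:V} if all $U_j$ are in $\mathfrak A_\eta$ and $\sigma\in\bigcap_j\psi_\eta(U_j)$; otherwise do nothing.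
\end{itemize}

The construction never stops. In Case 1 every stage removes finitely many rows, so at most $\kappa<2^\kappa$ rows have been removed before stage $\eta<\kappa^+=2^\kappa$, and $I_\eta$ is infinite. Moreover every stage adds at most one generator to the range of $\psi$, so $\psi_\eta[\mathfrak A_\eta]$ is generated by at most $\kappa$ sets and $|\psi_\eta[\mathfrak A_\eta]|\le\kappa$, as Lemma~\ref{lem:D1} requires. (This is why Lemma~\ref{lem:T2} asks for equal $C_\alpha$ in Case 1.) In Case 2 every stage removes at most $\kappa^+$ rows, so at most $(|\eta|+1)\cdot\kappa^+<2^\kappa$ rows have been removed before stage $\eta$, and again $I_\eta$ is infinite.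

Let $\mathfrak A=\bigcup_\eta\mathfrak A_\eta$ and $\psi=\bigcup_\eta\psi_\eta$. For $\sigma\in T$ put
\[
x_\sigma=\{U\subseteq X:\text{there is }d\in\mathfrak A\text{ with }d\subseteq U\text{ and }\sigma\in\psi(d)\},\qquad E=\{x_\sigma:\sigma\in T\}.
\]

\begin{proposition}\label{prop:E}
$E\subseteq u(X)$ is $\kappa^+$-fuzzy in $u(X)$, and all elements of $E$ are countably incomplete and $\kappa^+$-good.
\end{proposition}

\begin{proof}
\emph{$x_\sigma\in u(X)$.} Since $\psi$ is a homomorphism, $x_\sigma$ is a proper filter. By $(\dagger)$ with $R=X$ its elements have size $\kappa$. For every $U\subseteq X$ the task $(\mathrm D,\sigma,U)$ provides $d\in\mathfrak A$ with $\sigma\in\psi(d)$ and $d\subseteq U$ or $d\subseteq X\setminus U$ (in Case 2, $U\in\mathfrak A$ and $d$ is $U$ or $X\setminus U$). So $x_\sigma$ is an ultrafilter. It is countably incomplete, since it contains the sets $O_n$ of Lemma~\ref{lem:Inc}.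

\emph{$|E|=\kappa^+$.} Let $\sigma\ne\tau$. The task $(\mathrm S,\sigma,\tau)$ provides $b\in\mathfrak A$ with $\sigma\in\psi(b)$ and $\tau\in\psi(X\setminus b)$, so $x_\sigma\ne x_\tau$.

\emph{$E$ is dense in itself.} Let $U\in x_\sigma$, say $d\subseteq U$ with $d\in\mathfrak A$ and $\sigma\in\psi(d)$. By Lemma~\ref{lem:T1} the open set $\psi(d)$ contains some $\tau\ne\sigma$. Then $U\in x_\tau$ and $x_\tau\ne x_\sigma$.

In the remaining two parts we use that $\mathrm{cf}(2^\kappa)>\kappa$, so any $\kappa$ elements of $\mathfrak A$ lie in one $\mathfrak A_\eta$.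

\emph{$x_\sigma$ is $\kappa^+$-good.} Let $f:[\kappa]^{<\omega}\to x_\sigma$ be monotone. Choose $d_s\in\mathfrak A$ with $d_s\subseteq f(s)$ and $\sigma\in\psi(d_s)$, and let $F_s=\bigcap_{s'\subseteq s}d_{s'}$. This is monotone, and $\sigma\in\psi(F_s)$. All $F_s$ lie in some $\mathfrak A_\eta$, and the task $(\mathrm G,\sigma,(F_s))$ occurs at a later stage. So there are $V_\alpha\in x_\sigma$ ($\alpha<\kappa$) with $\bigcap_{\alpha\in P}V_\alpha\subseteq F_P$ for nonempty finite $P$. Then $g(s)=F_\emptyset\cap\bigcap_{\alpha\in s}V_\alpha$ is multiplicative with values in $x_\sigma$, and $g(s)\subseteq F_s\subseteq f(s)$. For a cardinal $\nu<\kappa$ and monotone $f:[\nu]^{<\omega}\to x_\sigma$, apply this to $s\mapsto f(s\cap\nu)$ and restrict $g$ to $[\nu]^{<\omega}$.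

\emph{$x_\sigma$ is a weak $P_{\kappa^+}$-point of $u(X)$.} By Proposition~\ref{prop:criterion} it remains to verify the ladder property. Let $U_j\in x_\sigma$ ($j<\mu$), and choose $d_j\in\mathfrak A$ with $d_j\subseteq U_j$ and $\sigma\in\psi(d_j)$. All $d_j$ lie in some $\mathfrak A_\eta$, and the task $(\mathrm V,\sigma,(d_j))$ occurs at a later stage. So there are $V_\alpha\in x_\sigma$ ($\alpha\in\Lambda$) with $(V_\alpha\cap V_\beta)\setminus d_{c(\beta,\alpha)}$ null for $\beta<\alpha$, and $d_{c(\beta,\alpha)}\subseteq U_{c(\beta,\alpha)}$.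
\end{proof}

As $|X|=\kappa$, a bijection between $X$ and $\kappa$ carries $E$ to a subset of $u(\kappa)$ with the same properties. This proves Theorem~\ref{thm:main}.

\section{Density and sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) Let $Z\subseteq\kappa$ with $|Z|=\kappa$. By Proposition~\ref{prop:E} and a bijection between $X$ and $Z$ there is a set $E'$ of countably incomplete $\kappa^+$-good ultrafilters on $Z$ which is $\kappa^+$-fuzzy in $u(Z)$. The map $x\mapsto x^*=\{U\subseteq\kappa:U\cap Z\in x\}$ is a homeomorphism from $u(Z)$ onto $\{y\in u(\kappa):Z\in y\}$, a clopen subspace of $u(\kappa)$. Let $E_Z=\{x^*:x\in E'\}$. It is dense in itself and of size $\kappa^+$. If a point of the clopen subspace is a limit point of $A\subseteq u(\kappa)$, then it is a limit point of the part of $A$ in that subspace; so the elements of $E_Z$ are weak $P_{\kappa^+}$-points of $u(\kappa)$. Let $x\in E'$. A countable subset of $x$ whose intersection is not in $x$ shows that $x^*$ is countably incomplete, because a subset of $Z$ belongs to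 $x^*$ if and only if it belongs to $x$. For goodness, if $f$ is monotone with values in $x^*$, then $s\mapsto f(s)\cap Z$ is monotone with values in $x$, and a multiplicative $g$ below it with values in $x\subseteq x^*$ is as required. The last statement of (a) holds because the sets $\{y\in u(\kappa):Z\in y\}$ with $|Z|=\kappa$ form a base of $u(\kappa)$.

(b) Let $2^\kappa=\kappa^+$ and $E=\bigcup\{E_Z:Z\subseteq\kappa,\ |Z|=\kappa\}$. This set is dense in $u(\kappa)$. It is dense in itself as a union of such sets, its elements have the required properties, and $\kappa^+\le|E|\le2^\kappa\cdot\kappa^+=\kappa^+$.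

(c) If $E$ is $\kappa^+$-fuzzy in $u(\kappa)$ and $x\in E$, then $x$ is a limit point of $E\setminus\{x\}$, which has fewer than $\kappa^{++}$ elements.

Choose one uniform ultrafilter containing $Z$ for each $Z\subseteq\kappa$ with $|Z|=\kappa$. This gives a dense $D\subseteq u(\kappa)$ with $|D|\le2^\kappa$. The space $u(\kappa)$ has no isolated points, as each such $Z$ splits into two sets of size $\kappa$. So for $x\in u(\kappa)$ and an open $O\ni x$ the set $O\setminus\{x\}$ is nonempty and open and meets $D$. Hence $x$ is a limit point of $D\setminus\{x\}$ and is not a weak $P_{(2^\kappa)^+}$-point of $u(\kappa)$. If $2^\kappa=\kappa^+$, then $(2^\kappa)^+=\kappa^{++}$.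

Finally, every $x\in u(\kappa)$ is a limit point in $\beta\kappa$ of the set of the $\kappa$ principal ultrafilters, because every element of $x$ is nonempty and $x$ is nonprincipal.
\end{proof}

\begin{thebibliography}{9}
\bibitem{mat} \emph{Matrices and Ultrafilters}, \texttt{https://web.math.wisc.edu/logic/kunen/mat.pdf}.
\bibitem{kunen} Kunen, \emph{Ultrafilters and independent sets}, Trans.\ AMS 172 (1972).
\bibitem{ck} Chang--Keisler, \emph{Model Theory}.
\end{thebibliography}

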